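# Blocks of variables on a ternary tree: the FBDD size of $\beta$-acyclic formulas

## 1. The graph $G_{h,k}$ and the formula $F_{h,k}$

Take the complete ternary rooted tree and replace every node by a short path of variables. Let $T=T_h$ be the complete ternary rooted tree of height $h\ge 1$. It has
$$b_h=1+3+\dots+3^h=\frac{3^{h+1}-1}{2}$$
nodes. Fix $k\ge 1$ and write $[k]=\{1,\dots,k\}$. The graph $G=G_{h,k}$ has vertices $(v,i)$ with $v\in T$ and $i\in[k]$. Its edges are of two kinds: $(v,i)(v,i+1)$ inside a node, and $(v,i)(w,i)$ whenever $w$ is a child of $v$. We call $B_v=\{v\}\times[k]$ the *block* of $v$. A block induces a path, and two adjacent blocks are joined by a perfect matching of $k$ "row" edges. A vertex has at most $2$ neighbors in its own block, one in the parent block and three in the child blocks, so the maximum degree is at most $6$.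

The variables are the vertices of $G$, so there are $n=kb_h$ of them, and the function of interest is
$$f_{h,k}=\bigwedge_{uu'\in E(G)}(x_u\vee x_{u'}).$$
It says that the set of vertices with value $1$ is a vertex cover of $G$.

We do not write this function as the obvious 2-CNF. Let $F_{h,k}$ consist of all clauses $C$ (each variable occurring once) such that $\mathrm{var}(C)=B_v\cup B_w$ for some tree edge $vw$, and $C$ contains both positive literals $x_u,x_{u'}$ for some edge $uu'\in E(G)$. All clauses that belong to one tree edge have the same variable set.

**$F_{h,k}$ computes $f_{h,k}$.** Every clause of $F_{h,k}$ contains some $x_u,x_{u'}$ with $uu'\in E(G)$, so it is implied by $x_u\vee x_{u'}$. Conversely, let an assignment $a$ violate $f_{h,k}$, say $a(u)=a(u')=0$ with $uu'\in E(G)$. As $h\ge 1$, there is a tree edge $vw$ with $u,u'\in B_v\cup B_w$. Exactly one clause with variable set $B_v\cup B_w$ is falsified by $a$. It contains $x_u$ and $x_{u'}$ positively, so it lies in $F_{h,k}$, and $a$ violates $F_{h,k}$.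

**Size.** Write $\mathrm{size}(F)=\sum_{C\in F}|C|$ and $N=\mathrm{size}(F)+|X|$, where $X$ is the variable set. There are $b_h-1$ tree edges, each with at most $2^{2k}=4^k$ clauses of $2k$ literals, so
$$N\le 2k4^k(b_h-1)+kb_h\le 3k4^kb_h .$$
For $k\le h$ this is at most $3h\,4^h\cdot\frac{3^{h+1}}2=4.5\,h\,12^h\le 144^h$, since $4.5\,h\le 12^h$.

**Two small cases.** For $h=k=1$ we get a star: root variable $r$, leaf variables $a,b,c$, and clauses $r\vee a$, $r\vee b$, $r\vee c$. For $h=1,k=2$ each tree edge spans a 4-cycle of $G$. A clause on these four variables belongs to $F_{1,2}$ iff its positive literals do not form an independent set of the 4-cycle. There are $1+4+2=7$ independent sets, so each tree edge has $16-7=9$ clauses. Hence $N=27\cdot4+8=116$, within the bound $3\cdot2\cdot16\cdot4=384$.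

**What the construction is for.** With $k\approx h\approx\log N$, a constraint on two adjacent blocks costs only $4^k=N^{O(1)}$ clauses, and the variable sets of the clauses still form a tree. We shall see that a program that reads each variable at most once must nevertheless carry about $k$ bits for each of about $h$ levels. This answers a question from "Structural restrictions of CNF-formulas: applications to model counting and knowledge compilation": can $\beta$-acyclic formulas be compiled into FBDDs of polynomial size? Only the existence of small FBDDs is asked, not that they can be found quickly. The answer is no. The next section makes the terms precise.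

## 2. $\beta$-acyclic formulas, read-once programs, and three theorems

A CNF-formula $F$ on variables $X$ is a set of clauses, and a clause is a set of literals. The hypergraph of $F$ is $\mathcal H(F)=(X,E)$ with $E=\{\mathrm{var}(C):C\in F\}$. Throughout, $N=\mathrm{size}(F)+|X|$ and $n=|X|\ge 1$.

**Definition ($\beta$-acyclic).** A vertex $x$ of a hypergraph is a *$\beta$-leaf* if the edges containing $x$ are totally ordered by inclusion. A hypergraph $(V,E)$ is *$\beta$-acyclic* if $V$ has an ordering $x_1,\dots,x_n$ such that, for every $i$, $x_i$ is a $\beta$-leaf of the hypergraph with vertex set $\{x_i,\dots,x_n\}$ and edges $\{e\cap\{x_i,\dots,x_n\}:e\in E\}$. A CNF is $\beta$-acyclic if its hypergraph is.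

**Definition ($\alpha$- and $\gamma$-acyclic).** A hypergraph is *$\alpha$-acyclic* if it has a join tree: a tree whose nodes are the edges, such that for every vertex $x$ the edges containing $x$ form a subtree. (Being $\beta$-acyclic is equivalent to: every hypergraph obtained by deleting edges is $\alpha$-acyclic. We do not use this.) A *$\gamma$-cycle* is a sequence $E_1,x_1,\dots,E_m,x_m$ with $m\ge 3$, distinct edges $E_i$, distinct vertices $x_i$, $x_i\in E_i\cap E_{i+1}$ (indices mod $m$), and, for each $i<m$, $x_i\notin E_j$ for all $j\ne i,i+1$. A hypergraph is *$\gamma$-acyclic* if it has no $\gamma$-cycle.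

*Example.* The edges $\{a,b\},\{b,c\},\{a,c\},\{a,b,c\}$ form an $\alpha$-acyclic hypergraph (a star centered at $\{a,b,c\}$ is a join tree), but no vertex is a $\beta$-leaf, so it is not $\beta$-acyclic. Delete $\{a,c\}$. Now the order $a,b,c$ works: $\{a,b\}\subset\{a,b,c\}$ at $a$, then $\{b\}\subset\{b,c\}$ at $b$, and $c$ is trivial. So $\{a,b\},\{b,c\},\{a,b,c\}$ is $\beta$-acyclic. It is not $\gamma$-acyclic: $\{a,b\},\,a,\,\{a,b,c\},\,c,\,\{b,c\},\,b$ is a $\gamma$-cycle, because $a\notin\{b,c\}$ and $c\notin\{a,b\}$, and the last vertex $b$ is not restricted.

**Definition (FBDD).** A *free binary decision diagram* on $X$ is a directed acyclic graph with one source and at most two sinks, each sink labelled $0$ or $1$ with distinct labels. Every non-sink node is labelled by a variable and has exactly two outgoing edges, labelled $0$ and $1$. On every path from the source to a sink each variable occurs at most once as a label. The value on an assignment is the label of the sink reached by following the consistent edges. The size is the number of nodes. An *OBDD* is an FBDD in which all paths query variables in accordance with one fixed order of $X$.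

*Example.* For the star $F_{1,1}$: query $r$; on $1$ accept; on $0$ query $a$, $b$, $c$ in turn, rejecting at the first $0$ and accepting at the end. This has $4+2=6$ nodes.

**Definition (NFBDD).** A *nondeterministic* FBDD is a directed acyclic graph (parallel edges allowed) with one source and at most one 1-sink. Each edge is unlabelled or carries a test "$x=c$", and on every source-to-sink path each variable is tested at most once. It accepts $a$ iff some path from the source to the 1-sink has all its tests satisfied by $a$. An FBDD with $s$ nodes has at most $s-1$ non-sink nodes. Moving the tests to the edges therefore gives an NFBDD with at most $2(s-1)$ edges.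

**Theorem 1.** For every $h\ge 8$ there is a $\beta$-acyclic CNF $F$ with $N\le 144^h$ such that every FBDD for $F$ has at least
$$\frac{e^{h^2/1410}}{2N}\ \ge\ \tfrac12\,N^{(\ln N)/35250-1}$$
nodes. Hence there is no polynomial $p$ such that every $\beta$-acyclic CNF has an FBDD of size at most $p(N)$. The formulas are even $\gamma$-acyclic, and the bound holds up to a factor of 2 for the number of edges of NFBDDs.

**Theorem 2.** (a) Every $\beta$-acyclic CNF has an FBDD of size at most $N^{3\log_2N+2}$. (b) If all clauses have at most $w$ literals, it has an FBDD (even an OBDD) of size at most $2^wn^{w+1}+2$. (c) Let $\Phi(N,w)$ be the maximum, over $\beta$-acyclic $F$ with $\mathrm{size}(F)+|X|\le N$ and clause width at most $w$, of the minimum FBDD size. There are absolute constants $c,C,N_0>0$ with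
$$N^{c\min(w,\ln N)}\le\Phi(N,w)\le N^{C\min(w,\ln N)}\qquad(N\ge N_0,\ 2\le w\le\infty).$$

**Theorem 3.** (a) There are $\alpha$-acyclic CNFs requiring FBDDs (and NFBDDs) of size $2^{\Omega(N)}$. (b) If the variable–clause incidence graph of $F$ is a forest, then $F$ has an FBDD (even an OBDD) of size $O(N^2)$.

So worst-case FBDD size is polynomial for forest incidence graphs, $N^{\Theta(\log N)}$ for both $\gamma$- and $\beta$-acyclic CNFs, and $2^{\Theta(N)}$ for $\alpha$-acyclic CNFs. Here we use the standard fact that $\gamma$-acyclic hypergraphs are $\beta$-acyclic, and the trivial upper bound $2^n+1$ from a full decision tree with merged sinks.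

## 3. The hypergraph of $F_{h,k}$ has no $\gamma$-cycle and eliminates from the leaves up

Why not use the 2-clauses $x_u\vee x_{u'}$ directly? Their hypergraph is the graph $G$, and for $k\ge2$ it contains 4-cycles. In any elimination order, consider the first vertex of such a cycle to be removed. At that time its two cycle edges are intact, of size two, and incomparable. So the 2-CNF is not $\beta$-acyclic. Fattening the clauses to whole blocks removes this obstruction. The edges of $\mathcal H(F_{h,k})$ are now $E_w=B_{p(w)}\cup B_w$ for $w\ne$ root, where $p(w)$ is the parent of $w$.

**$\beta$-acyclicity.** Eliminate the blocks in order of non-increasing depth, in any order inside a block. Suppose $x\in B_v$ is about to be eliminated, and let $R\ni x$ be the set of remaining vertices. All child blocks of $v$ are gone, and $B_{p(v)}$ is intact. An edge $E_w$ with $w$ a child of $v$ has become $B_v\cap R$. If $v$ is not the root, the edge $E_v$ has become $B_{p(v)}\cup(B_v\cap R)$. No other edge contains $x$, and these sets are nested.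

**$\gamma$-acyclicity.** Suppose $E_1,x_1,\dots,E_m,x_m$ is a $\gamma$-cycle. Let $\varepsilon_i$ be the tree edge of $E_i$, and let $v_i$ be the node with $x_i\in B_{v_i}$. Since $x_i\in E_i\cap E_{i+1}$, we have $v_i\in\varepsilon_i\cap\varepsilon_{i+1}$. For $i<m$, $v_i$ lies in no $\varepsilon_j$ with $j\ne i,i+1$, because otherwise $x_i\in B_{v_i}\subseteq E_j$. We show that the $v_i$ are distinct.

- If $v_i=v_{i'}$ with $i<i'<m$, then $v_i\in\varepsilon_{i'+1}$ with $i+2\le i'+1\le m$, a contradiction.
- If $v_m=v_i$ with $i<m$, then $v_i\in\varepsilon_m\cap\varepsilon_1$, so $\{1,m\}\subseteq\{i,i+1\}$. This forces $m=2$, a contradiction.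

Hence $\varepsilon_i=\{v_{i-1},v_i\}$ for all $i$ (indices mod $m$), and $v_1,\dots,v_m$ is a cycle in the tree $T$, which is impossible.

## 4. Evaluating $F_{h,k}$ by hand, and why one fixed cut is not enough

**A single row, $k=1$.** Each tree edge $vw$ has exactly one clause $x_v\vee x_w$. The incidence graph is $T$ with every edge subdivided, hence a forest, and Theorem 3(b) gives an OBDD of size $O(N^2)$. So single variables at the nodes are not hard, and the blocks are needed.

**A path instead of a ternary tree.** Put blocks of $k$ variables on a path with $L\ge2$ nodes and define the formula in the same way. Read the blocks along the path, remembering the values read in the current and the previous block. That is at most $2k$ bits, so at most $n4^k+2$ nodes. The formula itself has at least $4^{k-1}$ clauses per path edge (fix one edge $uu'$ and let the other $2k-2$ signs vary), so this is polynomial. Width alone is not hard either.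

**The ternary tree.** Read the blocks in preorder and remember the values read in the current block and in all blocks of its proper ancestors. When the program moves to the next block, the parent of that block is the current node or one of its ancestors, so its values are available. Each edge of $G$ is checked when its second endpoint is read. This uses at most $k(h+1)$ bits, so at most $n2^{k(h+1)}+2$ nodes. For $k=h$ this is $N^{O(\log N)}$, because $3^h\le n\le N$. Theorem 1 says that nothing much better is possible: about $k$ bits per level really are needed.

**Fixing a cut.** The natural first attempt at a lower bound is the one that suits an OBDD. Fix the order, choose a prefix $S$, find many disjoint edges of $G$ between $S$ and its complement, and argue that the program must remember much about $S$. There are three obstacles.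

First, not every prefix has a large cut, even if it is balanced in size. The set of all blocks below and including a child $w$ of the root contains about a third of all vertices, yet only $k$ edges of $G$ leave it. So the prefix must be chosen with care, depending on the order. Section 6 does this, and three children per node are what makes it work.

Second, and this is where the argument stops, an FBDD has no single order. After $x=0$ it may continue with $y$ and then $z$, after $x=1$ with $z$ and then $y$. Different accepted assignments pass through different sets $S$, with different cuts and different matchings, and no single cut remains on which to count. We must instead cover all of $f^{-1}(1)$ by pieces, each adapted to its own $S$, and show that each piece is small.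

Third, small in which measure? A piece adapted to a cut with $m$ crossing edges will turn out to have $m$ variables fixed to $1$, so its uniform measure on $\{0,1\}^X$ is at most $2^{-m}$. For $k\ge 2$, however, $G$ contains $\lfloor k/2\rfloor b_h\ge\frac k3b_h$ disjoint edges, so $f^{-1}(1)$ itself has uniform measure at most $(3/4)^{kb_h/3}$. The cuts we shall find have $m\le k(h+1)$. Comparing measures gives only that the number of pieces is at least $(3/4)^{kb_h/3}2^{k(h+1)}$. This is below $1$ for $h\ge8$, since $b_h>7.3(h+1)$ there (we have $b_8=9841$, and $b_h$ at least triples at each step). We need a distribution that lives on $f^{-1}(1)$ and still makes it unlikely that many variables are all $1$. Section 7 constructs one.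

## 5. Read-once programs cover $f^{-1}(1)$ by rectangles

**Definition.** A set $Q\subseteq\{0,1\}^X$ is an *$S$-rectangle* (where $S\subseteq X$) if, whenever $\alpha,\beta\in Q$, the assignment equal to $\alpha$ on $S$ and to $\beta$ on $X\setminus S$ is in $Q$.

*Example.* Let $X=\{x,y\}$ and write assignments as $xy$. The set $\{01,11\}$ is an $\{x\}$-rectangle. The set $\{01,10,11\}$ of satisfying assignments of $x\vee y$ is not: taking $x$ from $01$ and $y$ from $10$ gives $00$. This small failure is the engine of the lower bound.

**Lemma 1.** Let an NFBDD with $\ell$ edges compute $f\not\equiv0$ on $X$, $|X|=n$. There is a family of at most $(\ell+1)(n+1)$ pairs $(S,Q)$, where each $Q\subseteq f^{-1}(1)$ is an $S$-rectangle, such that for every $a\in f^{-1}(1)$ there is a chain $\emptyset=S_0\subset S_1\subset\dots\subset S_n=X$ with $|S_j|=j$ and, for each $j$, a pair $(S_j,Q)$ of the family with $a\in Q$.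

The chain depends on $a$. The family does not.

*Proof.* **Step 1: attach a variable set to each node.** Since $f\not\equiv0$ there is a 1-sink $t$. Delete all nodes that are not on a path from the source to $t$; no accepting path is lost. For a node $u$ let $S_u$ be the set of variables tested on some source–$u$ path, and $T_u$ the set of variables tested on some $u$–$t$ path. Then $S_u\cap T_u=\emptyset$: otherwise concatenating two such paths would test a variable twice. For an edge $g=(u,v)$ we have $S_u\subseteq S_v$. Let $Q_g$ be the set of assignments that have an accepting path through $g$. Clearly $Q_g\subseteq f^{-1}(1)$.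

**Step 2: show that $Q_g$ is an $S$-rectangle whenever $S_u\subseteq S\subseteq S_v$.** Let $\alpha,\beta\in Q_g$ and let $\gamma$ equal $\alpha$ on $S$ and $\beta$ off $S$. Follow $\alpha$'s accepting path to $u$, then $g$, then $\beta$'s accepting path from $v$ to $t$. The tests before $u$ concern variables in $S_u\subseteq S$, where $\gamma=\alpha$. The tests after $v$ concern variables in $T_v$, which is disjoint from $S_v\supseteq S$, so there $\gamma=\beta$. The test of $g$, if any, is satisfied by $\alpha$ and by $\beta$, hence by $\gamma$. So $\gamma$ has an accepting path through $g$.

**Step 3: deal with the sets beyond $S_t$.** Accepting paths test only variables in $S_t$, so $f$ depends only on $S_t$. If $S\supseteq S_t$, mixing $\alpha$ on $S$ with $\beta$ off $S$ does not change the values on $S_t$. So $f^{-1}(1)$ is an $S$-rectangle.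

**Step 4: build the family and count.** For each edge $g=(u,v)$ fix a chain from $S_u$ to $S_v$ that adds one variable at a time, and take all pairs $(S,Q_g)$ with $S$ in it. Fix one more such chain from $S_t$ to $X$ and take the pairs $(S,f^{-1}(1))$. Each chain has at most $n+1$ members, so there are at most $(\ell+1)(n+1)$ pairs. Given $a\in f^{-1}(1)$, concatenate the chains along an accepting path of $a$, from $S_{\text{source}}=\emptyset$ to $S_t$, and then continue to $X$. Every size $j$ occurs, and $a$ lies in $Q_g$ for each edge $g$ of its path. $\square$

*Example.* For $x\vee y$, let the source test $x$: on $1$ go to $t$, on $0$ go to a node $v$ that goes to $t$ on $y=1$. Here $S_t=\{x,y\}$, although one of the paths to $t$ tests only $x$. For the edge $g$ from the source to $t$, $Q_g=\{10,11\}$, and it is an $S$-rectangle for every $S$ between $\emptyset$ and $\{x,y\}$.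

## 6. Every chain of vertex sets in $G_{h,k}$ has a large cut

By Section 4 we may not take an arbitrary balanced set. We let time run along the chain and choose a good moment recursively. At a node with three children, the good moments of the three subtrees are ordered in time, and we take the middle one. At that moment one sibling subtree has already completed a block and another has not yet started one, so the path between them must be cut in every row, and this path avoids the middle subtree. With two children this would break down: at the later of the two moments the earlier subtree has a full block, but nothing guarantees an empty block outside the later subtree.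

**Lemma 2.** Let $M\ge1$ and $h\ge h_0$ with $b_{h_0}\ge M+1$. For every chain $\emptyset=S_0\subset\dots\subset S_n=V(G_{h,k})$ with $|S_j|=j$, there is $j$ such that $G_{h,k}$ has a matching of size at least $\min\{M,\,k(h-h_0+1)\}$ all of whose edges go between $S_j$ and its complement.

*Proof.* Call an edge *crossing* at time $j$ if it goes between $S_j$ and its complement. At time $j$ a block $B_v$ is *empty* if $B_v\cap S_j=\emptyset$, *full* if $B_v\subseteq S_j$, and *mixed* otherwise.

**Step 1: dispose of the case with many mixed blocks.** A block induces a path, so a mixed block contains a crossing edge. If at some time at least $M$ blocks are mixed, we get $M$ disjoint crossing edges and are done. From now on, at every time at most $M-1$ blocks are mixed.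

**Step 2: turn a full block and an empty block into $k$ crossing edges.** Suppose a path in $T$ joins a node with a full block to a node with an empty block. For each $i\in[k]$ consider the vertices with second coordinate $i$ along this path. They form a path in $G$ that starts inside $S_j$ and ends outside, so it contains a crossing edge. This gives $k$ disjoint crossing edges inside the blocks of the path. Call this the *row fact*.

**Step 3: gain $k$ edges per level, by induction.** We claim that for every node $v$ whose subtree $T_v$ has height $h_0+r$, $r\ge0$, there is a time $j$ at which $T_v$ has a full block and an empty block, and the blocks of $T_v$ contain a crossing matching of size $k(r+1)$.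

*Case $r=0$.* Let $j$ be the first time at which some block of $T_v$ is full. One vertex is added per time step, so exactly one block of $T_v$ is full at time $j$. At most $M-1$ blocks are mixed. So at least $b_{h_0}-1-(M-1)=b_{h_0}-M\ge1$ blocks of $T_v$ are empty. Apply the row fact to a path inside $T_v$.

*Case $r\ge1$.* Let $w_1,w_2,w_3$ be the children of $v$, numbered so that the times given by the claim for $r-1$ satisfy $j_1\le j_2\le j_3$. Look at time $j_2$. The blocks of $T_{w_2}$ contain a crossing matching of size $kr$, and $T_{w_2}$ has a full and an empty block. The subtree $T_{w_1}$ has a full block, because it had one at time $j_1$ and full blocks stay full. The subtree $T_{w_3}$ has an empty block, because it has one at time $j_3$ and a block empty later is empty earlier. The path of $T$ joining these two blocks runs through $T_{w_1}$, $v$ and $T_{w_3}$ and avoids $T_{w_2}$. The row fact gives $k$ crossing edges disjoint from the earlier ones. In total there are $k(r+1)$.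

**Step 4: conclude.** Apply the claim to the root, with $r=h-h_0$. $\square$

## 7. A random vertex cover that rarely contains a given set

**Lemma 3.** Let $G$ have maximum degree at most $\Delta$, where $\Delta\ge1$. There is a probability distribution $\mu$ on the satisfying assignments of $\bigwedge_{uu'\in E(G)}(x_u\vee x_{u'})$ such that
$$\mu(x_u=1\ \forall u\in W)\le e^{-\gamma_\Delta|W|}\quad\text{for all }W\subseteq V(G),\qquad \gamma_\Delta=\frac1{e(\Delta+1)(\Delta^2+1)}.$$

*Proof.* **Step 1: define $\mu$.** Choose $y_u\in\{0,1\}$ independently with $\Pr[y_u=0]=p=\frac1{\Delta+1}$. Put $x_u=0$ iff $y_u=0$ and $y_{u'}=1$ for all neighbors $u'$ of $u$. If $x_u=0$ and $u'$ is a neighbor of $u$, then $y_{u'}=1$, so $x_{u'}=1$. So all constraints hold.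

**Step 2: bound one vertex.** We have $\Pr[x_u=0]\ge p(1-p)^\Delta=\frac1{\Delta+1}\left(1+\frac1\Delta\right)^{-\Delta}\ge\frac1{e(\Delta+1)}=:q$.

**Step 3: pass to independent vertices.** At most $\Delta+\Delta(\Delta-1)=\Delta^2$ other vertices are within distance $2$ of a given vertex. Greedily we find $W'\subseteq W$ of pairwise distance at least $3$ with $|W'|\ge|W|/(\Delta^2+1)$. The variable $x_u$ depends only on the $y$'s in the closed neighborhood of $u$. For $u\in W'$ these neighborhoods are disjoint, so the $x_u$ are independent. Hence $\mu(x_u=1\ \forall u\in W)\le(1-q)^{|W'|}\le e^{-q|W|/(\Delta^2+1)}=e^{-\gamma_\Delta|W|}$. $\square$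

**Lemma 4.** Let $G$ have $n$ vertices and maximum degree at most $\Delta$. Suppose every chain $\emptyset=S_0\subset\dots\subset S_n=V(G)$ with $|S_j|=j$ contains a set across which there is a matching of size at least $m$. Then every NFBDD with $\ell$ edges for $f=\bigwedge_{uu'\in E(G)}(x_u\vee x_{u'})$ satisfies $(\ell+1)(n+1)\ge e^{\gamma_\Delta m}$. Every FBDD for $f$ has at least $e^{\gamma_\Delta m}/(2(n+1))$ nodes.

*Proof.* **Step 1: cover $f^{-1}(1)$ by rectangles with large cuts.** We have $f\not\equiv0$, as the all-ones assignment satisfies $f$. Take the family of Lemma 1, and call a pair $(S,Q)$ *good* if $Q\ne\emptyset$ and there is a matching of at least $m$ edges between $S$ and its complement. Every $a\in f^{-1}(1)$ has a chain; by hypothesis some $S_j$ in it has such a matching, and $a$ lies in some $Q$ with $(S_j,Q)$ in the family. So the sets $Q$ of the good pairs cover $f^{-1}(1)$, and there are at most $(\ell+1)(n+1)$ of them.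

**Step 2: show that each such $Q$ has many variables fixed to $1$.** Let $u_iv_i$ be the matching edges, $u_i\in S$, $v_i\notin S$. Suppose some $\alpha\in Q$ has $\alpha(u_i)=0$ and some $\beta\in Q$ has $\beta(v_i)=0$. The mixture of $\alpha$ on $S$ and $\beta$ off $S$ is in $Q\subseteq f^{-1}(1)$ but violates $x_{u_i}\vee x_{v_i}$, a contradiction. So for each $i$ one of $x_{u_i},x_{v_i}$ is constantly $1$ on $Q$. Choosing one per edge gives a set $W$ of at least $m$ vertices that are constantly $1$ on $Q$. By Lemma 3, $\mu(Q)\le e^{-\gamma_\Delta m}$.

**Step 3: sum.** Since $\mu(f^{-1}(1))=1$, we get $1\le(\ell+1)(n+1)e^{-\gamma_\Delta m}$. For an FBDD with $s$ nodes, $\ell\le2(s-1)$, so $\ell+1\le2s$. $\square$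

## 8. Choosing $h$, $k$, $M$: proof of Theorem 1

**Step 1: make Lemma 2 applicable.** Let $h\ge8$, $1\le k\le h$, $M=k(h+1)$ and $h_0=\lfloor h/2\rfloor$. We need $b_{h_0}\ge M+1$, and since $M+1\le h^2+h+1$ it suffices that $b_{h_0}\ge h^2+h+1$. For $h=8,9$ we have $b_4=121\ge91\ge73$. When $h$ increases by $2$, $b_{h_0}$ at least triples, as $b_{r+1}=3b_r+1$. Meanwhile $h^2+h+1$ becomes $h^2+5h+7$, which is less than $3(h^2+h+1)$ because $2h^2-2h-4>0$. So the inequality holds for all $h\ge8$.

**Step 2: read off the bound.** As $k(h-h_0+1)\le M$, Lemma 2 gives in every chain a set with a crossing matching of size $m=k(h-h_0+1)\ge kh/2$. The maximum degree is at most $6$, and $\gamma_6=\frac1{e\cdot7\cdot37}=\frac1{259e}\ge\frac1{705}$. Lemma 4, together with $n+1\le N$, yields: every FBDD for $F_{h,k}$ has at least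
$$\frac{e^{kh/1410}}{2(n+1)}\ \ge\ \frac{e^{kh/1410}}{2N}\ \text{ nodes}\qquad(h\ge8,\ 1\le k\le h).\tag{1}$$
For an NFBDD with $\ell$ edges, Lemma 4 gives $\ell+1\ge e^{kh/1410}/(n+1)$. Since $f_{h,k}$ is not constant, $\ell\ge1$ and $\ell+1\le2\ell$. So the number of edges obeys the same bound, up to the allowed factor of 2.

**Step 3: take $k=h$.** By Sections 1 and 3, $F_{h,h}$ is $\beta$- and $\gamma$-acyclic with $N\le144^h$. Then $h\ge\ln N/\ln144\ge(\ln N)/5$, since $\ln 144<5$. So $h^2/1410\ge(\ln N)^2/35250$, and the bound is at least $N^{(\ln N)/35250}/(2N)$.

**Step 4: exclude polynomials.** Let $p$ be a polynomial, without loss of generality nondecreasing. Then $p(N)\le p(144^h)=2^{O(h)}$. But every FBDD for $F_{h,h}$ has at least $e^{h^2/1410}/(2\cdot144^h)=2^{\Omega(h^2)}$ nodes. For large $h$ this exceeds $p(N)$. $\blacksquare$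

## 9. Components left by suffix assignments

We turn to upper bounds. A clause containing both $x$ and $\neg x$ is always true. We delete such clauses. This only deletes hyperedges, so it preserves $\beta$-acyclicity, and it increases none of $N$ and the clause width. If now $F=\emptyset$ or $\emptyset\in F$, the function is constant and one node suffices. So assume $F\ne\emptyset$ and $\emptyset\notin F$, and let $m=|F|$.

Fix an ordering $x_1<\dots<x_n$ witnessing $\beta$-acyclicity, and write $V_{\le i},V_{>i}$ and, for a variable $y$, $V_{\ge y}$ for the sets of variables that the notation suggests. The plan is to query the variables in *decreasing* order within each connected piece. The first thing to show is that few different pieces can arise.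

For distinct hyperedges put $e\prec f$ iff $\max(e\triangle f)\in f$. Reading characteristic vectors as binary numbers with $x_n$ the leading digit, we see that this is a total order. If hyperedges $e,f$ both contain $y$, then $e\cap V_{\ge y}$ and $f\cap V_{\ge y}$ are comparable, since $y$ is a $\beta$-leaf when it is eliminated. If moreover $f\preceq e$, then
$$f\cap V_{\ge y}\subseteq e\cap V_{\ge y}.\tag{2}$$
Otherwise $e\cap V_{\ge y}\subsetneq f\cap V_{\ge y}$. Then $e\triangle f$ has an element in $V_{\ge y}$, so its maximum lies in $V_{\ge y}$ and hence in $f$, and $e\prec f$, a contradiction.

**Lemma 5** (cf. Capelli, *Understanding the complexity of #SAT using knowledge compilation*, LICS 2017). Fix $i$ and a hyperedge $e$. Let $e=f_0,y_1,f_1,\dots,y_r,f_r=f$ be a walk with hyperedges $f_j\preceq e$ and $y_j\in f_{j-1}\cap f_j\cap V_{\le i}$. Then $f\cap V_{>i}\subseteq e$.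

*Proof.* The purpose is to extend (2) from one step to a whole walk. We use induction on the minimum length $r$ of such a walk from $e$ to $f$, and take a shortest walk. The case $r=0$ is trivial. For $r=1$, (2) with $y=y_1\le x_i$ gives $f\cap V_{>i}\subseteq f\cap V_{\ge y_1}\subseteq e$. Let $r\ge2$ and let $y_j$ be minimal among $y_1,\dots,y_r$. Since $f_{j-1}$ and $f_j$ both contain $y_j$, one of two cases holds.

*Case 1: $f_{j-1}\cap V_{\ge y_j}\subseteq f_j$.* If $j\ge2$, then $y_{j-1}\in f_{j-1}$ and $y_{j-1}\ge y_j$, so $y_{j-1}\in f_j$. Then $f_{j-2},y_{j-1},f_j$ is a shortcut that skips $f_{j-1}$, contradicting minimality. If $j=1$, then (2) applied to $f_1\preceq e$ and $y_1$ gives $f_1\cap V_{\ge y_1}\subseteq e$. Since $y_2\in f_1$ and $y_2\ge y_1$, we get $y_2\in e$, and $e,y_2,f_2$ is a shortcut, again a contradiction.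

*Case 2: $f_j\cap V_{\ge y_j}\subseteq f_{j-1}$.* If $j<r$, then $y_{j+1}\in f_j$ and $y_{j+1}\ge y_j$, so $y_{j+1}\in f_{j-1}$. Then $f_{j-1},y_{j+1},f_{j+1}$ is a shortcut that skips $f_j$, a contradiction. So $j=r$. As $y_r\le x_i$, we get $f\cap V_{>i}\subseteq f_{r-1}\cap V_{>i}$. The hyperedge $f_{r-1}$ is reached by a walk of length $r-1$, so by induction $f_{r-1}\cap V_{>i}\subseteq e$. $\square$

For a partial assignment $\tau$, let $F[\tau]$ be the set of clauses not satisfied by $\tau$, with their assigned literals removed. *Components* of a set of nonempty clauses are its connected components with respect to sharing a variable. Let $\mathcal K$ be the set of all $K$ such that, for some $i$ and some $\tau:V_{>i}\to\{0,1\}$, $K$ is a component of $F[\tau]\setminus\{\emptyset\}$ with $x_i\in\mathrm{var}(K)$. Then $x_i$ is the largest variable of $K$. We denote it $x_K$.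

*Example.* Let $F=\{x_1\vee x_3,\ x_2\vee x_3\}$ with the order $x_1<x_2<x_3$. For $i=3$ we get $K=F$. For $i=2$, $\tau(x_3)=0$ gives the component $\{x_2\}$, and $\tau(x_3)=1$ gives nothing. For $i=1$ we get the component $\{x_1\}$. So $|\mathcal K|=3$.

**Lemma 6.** (i) $|\mathcal K|\le mn$. (ii) All components of $F$ are in $\mathcal K$. If $K\in\mathcal K$, $b\in\{0,1\}$ and $\emptyset\notin K[x_K=b]$, then all components of $K[x_K=b]$ are in $\mathcal K$.

*Proof.* **Step 1: for (i), name each $K$ by a clause and an index.** Let $K,i,\tau$ be as in the definition. Among the clauses $C\in F$ that are unsatisfied by $\tau$ and whose restriction lies in $K$, choose $C$ with $e=\mathrm{var}(C)$ maximal for $\preceq$. We show that the pair $(C,i)$ determines $K$. There are $mn$ pairs, so this proves (i).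

**Step 2: find a set of clauses that depends only on $(C,i)$.** Let $G_C$ be the set of clauses $C'$ such that $\mathrm{var}(C')$ is reachable from $e$ by a walk as in Lemma 5. It depends only on $(C,i)$. By Lemma 5, $\mathrm{var}(C')\cap V_{>i}\subseteq e$ for all $C'\in G_C$. Since $C$ is unsatisfied by $\tau$, on $e\cap V_{>i}$ the assignment $\tau$ equals the assignment $\sigma$ that falsifies all literals of $C$ there, and $\sigma$ is determined by $(C,i)$. So $G_C[\tau]=G_C[\sigma]$ is determined by $(C,i)$.

**Step 3: show that $K$ comes from $G_C$.** Let $D\in K$. As $K$ is connected, there is a sequence of elements of $K$ from the restriction of $C$ to $D$ in which consecutive elements share a variable, and this variable is in $V_{\le i}$. Each element is the restriction of some clause of $F$ unsatisfied by $\tau$ (take $C$ itself for the first), and the variable set of that clause is $\preceq e$ by the choice of $C$. So these clauses form a walk as in Lemma 5, and $D$ is the restriction of a clause of $G_C$.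

**Step 4: identify $K$.** By Step 3, $K\subseteq G_C[\sigma]\setminus\{\emptyset\}$. As $K$ is connected, it is contained in the component of $G_C[\sigma]\setminus\{\emptyset\}$ that contains the restriction of $C$. That component is a connected subset of $F[\tau]\setminus\{\emptyset\}$ meeting $K$, hence contained in $K$. So $K$ equals that component, which is determined by $(C,i)$.

**Step 5: prove (ii), which says that $\mathcal K$ is closed under what the program will do.** Let $K$ be a component of $F[\tau]\setminus\{\emptyset\}$ with $\tau$ on $V_{>i}$ and $x_K=x_i$. The other components share no variable with $K$; in particular they do not contain $x_i$. So a component $L$ of $K[x_i=b]$ is a component of $F[\tau,x_i=b]\setminus\{\emptyset\}$. Let $x_l$ be its largest variable, $l<i$. Assign $x_{l+1},\dots,x_{i-1}$ arbitrarily. This does not touch $L$, and the remaining clauses outside $L$ stay variable-disjoint from $L$. So $L$ is a component of $F[\tau']\setminus\{\emptyset\}$ for an assignment $\tau'$ of $V_{>l}$, and $x_l\in\mathrm{var}(L)$, so $L\in\mathcal K$. For a component $L$ of $F$ with largest variable $x_l$, assign $V_{>l}$ arbitrarily and argue in the same way. $\square$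

## 10. A stack of pending components, smallest first: proof of Theorem 2(a)

There are at most $mn$ pieces $K$, and querying $x_K$ splits $K$ into pieces of the same kind. If a diagram were allowed to branch into all components at once, joined by a conjunction node, polynomially many nodes would suffice. An FBDD must treat the components one after another, and while treating one it has to remember which others are still pending. The pending ones form a stack, and everything depends on how high the stack can grow.

**Largest first fails.** Take variables $b_1<\dots<b_t<a_t<\dots<a_1$ with $t\ge2$ and clauses $a_i\vee a_{i+1}$ ($i<t$) and $a_i\vee b_i$ ($i\le t$). The order witnesses $\beta$-acyclicity: each $b_i$ is in one edge. When $a_i$ is eliminated, its traces are $\{a_i\}$ and, for $i>1$, $\{a_{i-1},a_i\}$. Now query $a_1,a_2,\dots$. For $i<t$, the answer $a_i=0$ splits the current piece into the single clause $b_i$ and the rest, which contains $a_{i+1}$ and $b_{i+1}$ and is thus larger. Treating the larger piece first leaves $b_i$ pending. Set $a_i=1$ for even $i<t$ and choose $a_i$ freely for odd $i<t$. After $a_1,\dots,a_{t-1}$ the pending pieces are exactly the $b_i$ with $a_i=0$. That makes at least $2^{\lfloor (t-1)/2\rfloor}$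 different stacks. Treating the *smallest* component first keeps the stack logarithmic, because each stack level then at least halves the number of variables of the current piece.

**Step 1: define the diagram.** For $K\in\mathcal K$ and $b$ with $\emptyset\notin K[x_K=b]$, list the components of $K[x_K=b]$ as $L_1^{K,b},\dots,L_s^{K,b}$, $s=s(K,b)\ge0$, with $|\mathrm{var}(L_1)|\ge|\mathrm{var}(L_2)|\ge\cdots$. List the components of $F$ likewise under a formal symbol $\top$, with $\mathrm{var}(\top)=X$. A *frame* is $(K,b,j)$ or $(\top,j)$ with $j\ge1$. It says that $L_1,\dots,L_j$ of that list are still to be processed. A frame with $j=0$ is omitted. The nodes are the reachable sinks and the reachable tuples $(K;\varphi_1,\dots,\varphi_r)$, where $K\in\mathcal K$ is the current component and the $\varphi_q$ are frames. The start node is $(L_s^\top;(\top,s-1))$, where $s\ge1$ is the number of components of $F$. A node queries $x_K$, and on answer $b$: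

- if $\emptyset\in K[x_K=b]$, it goes to the 0-sink;
- else, if $s=s(K,b)\ge1$, it goes to $(L_s^{K,b};\varphi_1,\dots,\varphi_r,(K,b,s-1))$;
- else, if $r=0$, it goes to the 1-sink; and if $r\ge1$ and $j$ is the index of $\varphi_r$, the $j$-th component of the list of $\varphi_r$ becomes current and the index of $\varphi_r$ is lowered to $j-1$.

By Lemma 6(ii) all current components are in $\mathcal K$.

*Example.* For $F=\{x_1\vee x_3,x_2\vee x_3\}$ the start node is $(F;)$ and queries $x_3$. On $1$ it accepts. On $0$ it goes to $(\{x_2\};(F,0,1))$ with $\{x_1\}$ pending (the tie is broken arbitrarily). There $x_2=0$ rejects and $x_2=1$ leads to $(\{x_1\};)$, which queries $x_1$.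

**Step 2: check that it is a correct FBDD.** For a reachable tuple let $U$ be the union of the variable sets of the current and the pending components. These components always have pairwise disjoint variable sets: this holds at the start, and a step either replaces $K$ by components of $K[x_K=b]$, which have disjoint variable sets inside $\mathrm{var}(K)\setminus\{x_K\}$, or removes $K$. In both cases the next $U$ is contained in $U\setminus\{x_K\}$. So the diagram is acyclic and read-once. A tuple computes $K$ conjoined with all pending components. Indeed, $x_K$ does not occur in the pending ones, so fixing $x_K=b$ leaves $K[x_K=b]$ conjoined with them, and that is what the successor stands for. The start node therefore computes $F$.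

**Step 3: bound the height of the stack.** Write $\varphi_q=(K_q,b_q,j_q)$, where $K_q=\top$ is allowed. We claim that, for every reachable tuple with $r\ge1$, the variables of the current component lie in the $(j_r+1)$-st component of the list of $\varphi_r$, and for $2\le q\le r$, $\mathrm{var}(K_q)$ lies in the $(j_{q-1}+1)$-st component of the list of $\varphi_{q-1}$. At the start the current component is $L_s^\top$ and the index is $s-1$. Suppose the claim holds at a tuple.

If the step pushes $(K,b,s-1)$ with $s\ge2$, the new current component is the $s$-th of its list, and $\mathrm{var}(K)$ lies in the required component of $\varphi_r$ by assumption. If $s=1$, no frame is pushed, and the new current component has its variables in $\mathrm{var}(K)$. If the step makes the $j$-th component of $\varphi_r$ current, the new index is $j-1$. If $j-1\ge1$ the claim is clear. If $j-1=0$, the frame disappears, and the variables of the new current component lie in $\mathrm{var}(K_r)$. By assumption $\mathrm{var}(K_r)$ lies in the $(j_{r-1}+1)$-st component of $\varphi_{r-1}$, if $r\ge2$. This proves the claim.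

Since $j_q\ge1$, the $(j_q+1)$-st component of the list of $\varphi_q$ is preceded by a disjoint component that is at least as large, and both lie in $\mathrm{var}(K_q)$. So it has at most $|\mathrm{var}(K_q)|/2$ variables. Going down the stack, $1\le|\mathrm{var}(K)|\le n/2^r$, that is, $r\le\log_2n$.

**Step 4: count.** A list has at most $n$ components. So there are at most $2mn\cdot n+n$ frames. Since $\sum_{r\le R}P^r\le(P+1)^R$, the number of nodes is at most
$$mn\,(2mn^2+n+1)^{\lfloor\log_2n\rfloor}+2 .$$
As the clauses are nonempty, $m+n\le N$. Hence $N^3\ge m^3+3m^2n+3mn^2+n^3\ge2mn^2+n+1$, and $mn\le N^2/4$. With $R=\lfloor\log_2n\rfloor$ the count is at most $\frac14N^{3R+2}+2\le N^{3R+2}$, since $\frac34N^{3R+2}\ge\frac34\cdot4=3$ for $N\ge2$. So it is at most $N^{3\log_2N+2}$. $\blacksquare$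

## 11. Bounded clause width and separators: proof of Theorem 2(b)

Let all clauses have at most $w$ literals, with the reductions of Section 9. The *primal graph* $P$ has vertex set $X$, and two variables are adjacent iff some clause contains both. The edges of $\mathcal H(F)$ containing $x_i$ are nested on $V_{\ge x_i}$. So the later neighbors of $x_i$ in $P$ are $e\cap V_{>i}$ for a single edge $e$ (or there are none). They form a clique of size at most $w-1$. From this we derive balanced separators.

**Lemma 7.** Let $Y\subseteq X$ be nonempty with $P[Y]$ connected. There is $Z_Y\subseteq Y$ with $1\le|Z_Y|\le w$ such that all components of $P[Y\setminus Z_Y]$ have at most $|Y|/2$ vertices.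

*Proof.* **Step 1: define growing pieces.** For $y\in Y$ let $D(y)$ be the component containing $y$ of the subgraph of $P$ induced by $\{z\in Y:z\le y\}$. As $Y$ is connected, $D(\max Y)=Y$. Let $y$ be the smallest element of $Y$ with $|D(y)|>|Y|/2$. Let $Z_Y$ consist of $y$ and its later neighbors in $Y$. Then $|Z_Y|\le w$.

**Step 2: show that $Z_Y$ contains every vertex of $Y\setminus D(y)$ with a neighbor in $D(y)$.** Such a vertex $z$ satisfies $z>y$, as otherwise it would belong to $D(y)$. Take a shortest path from $z$ to $y$ whose interior vertices lie in $D(y)\setminus\{y\}$. If there are interior vertices, they are all smaller than $y$ and $z$. The smallest vertex of the path is then interior, and its two neighbors on the path are later neighbors of it, hence adjacent. The path could be shortened, a contradiction. So $z$ is adjacent to $y$.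

**Step 3: bound the components.** By Step 2, a component of $P[Y\setminus Z_Y]$ lies outside $D(y)$ or inside $D(y)\setminus\{y\}$. In the first case it has at most $|Y|-|D(y)|<|Y|/2$ vertices. In the second case let $a<y$ be its largest element. The component is connected and all its elements are at most $a$, so it is contained in $D(a)$, and $|D(a)|\le|Y|/2$ by the choice of $y$. $\square$

**Proof of (b).** **Step 1: order the variables.** Treat the components of $P$ one after another. For a connected set $Y$, query first $Z_Y$ and then, recursively, the components of $Y\setminus Z_Y$ one after another. Call the sets $Y$ that occur *recursion sets*. A recursion set at depth $d$ has at most $n/2^d$ elements. So $d\le\log_2n$, and a variable lies in at most $\log_2n+1$ recursion sets, which form a chain. Each variable $x$ lies in $Z_{Y(x)}$ for exactly one recursion set $Y(x)$, the smallest one containing $x$.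

**Step 2: define the memory and check that it can be updated.** Before querying $x$, the OBDD remembers the values of the already queried variables in the sets $Z_{Y'}$ for all recursion sets $Y'\ni x$. These are at most $w(\log_2n+1)$ bits. Let $x^+$ be the next variable and $Y'\ni x^+$ a recursion set. If $x\in Y'$, the needed values are in the old memory or are the answer just received. If $x\notin Y'$, then $x^+$ is the first variable of $Y'$, because recursion sets are intervals of the order. So no variable of $Z_{Y'}$ has been queried.

**Step 3: check the clauses.** The variables of a clause are pairwise adjacent in $P$. Two adjacent variables that both lie in $Y\setminus Z_Y$ lie in the same component of $Y\setminus Z_Y$. So for adjacent $x,x'$ the sets $Y(x)$ and $Y(x')$ are comparable. Let $x$ be the last queried variable of a clause and $x'$ another variable of it. If $Y(x')\subsetneq Y(x)$, then $x'$ would be queried after $Z_{Y(x)}\ni x$. So $Y(x')\supseteq Y(x)\ni x$, and the value of $x'$ is remembered when $x$ is queried. The clause is checked at this moment; the OBDD rejects if it is falsified, and accepts after the last variable.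

**Step 4: count.** There are at most $n\,2^{w(\log_2n+1)}+2=2^wn^{w+1}+2$ nodes. $\blacksquare$

## 12. The full range of clause widths: proof of Theorem 2(c)

Take $N_0\ge e^{40}$.

**Upper bound.** If $w\le\ln N$, (b) gives at most $2^wn^{w+1}+2\le N^{2w+1}+2\le N^{2w+2}\le N^{3w}$, using $w\ge2$. Otherwise (a) gives $N^{3\log_2N+2}\le N^{7\ln N}$, as $3/\ln2<4.4$ and $2\le2\ln N$. So $C=7$ works.

**Lower bound.** **Step 1: choose a formula that fits.** Let $h=\lfloor\ln N/\ln144\rfloor$ and $k=\min(\lfloor w/2\rfloor,h)$. As $\ln144<4.97$ and $\ln N\ge40$, we have $h\ge8$ and $h\ge\frac{\ln N}{4.97}-1\ge\frac{\ln N}6$. With $\lfloor w/2\rfloor\ge w/3$ we get $k\ge\min(w,\ln N)/6$, and $k\ge1$. By Section 1, $F_{h,k}$ has size parameter at most $144^h\le N$, and its width is $2k\le w$. By (1) it needs at least $e^{kh/1410}/(2N)\ge N^{k/8460}/(2N)$ nodes.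

**Step 2: absorb the factor $2N$ when $k$ is large.** Let $A=4\cdot8460$. If $k\ge A$, then $k/16920\ge2$, so
$$\frac{N^{k/8460}}{2N}\ge N^{k/8460-2}\ge N^{k/16920}\ge N^{\min(w,\ln N)/101520}.$$

**Step 3: use a trivial formula when $k$ is small.** If $k<A$, then $\min(w,\ln N)\le6A$. The conjunction of $\lfloor N/2\rfloor$ unit clauses on distinct variables has size parameter at most $N$ and is $\beta$-acyclic. It depends on all its variables, and each of them must label a node. So it needs at least $\lfloor N/2\rfloor\ge N^{1/2}\ge N^{\min(w,\ln N)/(12A)}$ nodes.

So $c=1/(12A)$ works. $\blacksquare$ Both kinds of formulas are $\gamma$-acyclic (distinct edges of the unit-clause formula are disjoint), so the lower bound for $w=\infty$ also holds for the $\gamma$-acyclic class.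

## 13. Expanders with one clause containing all variables: proof of Theorem 3(a)

For $\alpha$-acyclic formulas the difficulty of Section 4 about balanced cuts disappears, because one extra clause makes any hypergraph $\alpha$-acyclic. We may then use a graph in which every balanced cut is large.

**Step 1: choose the graphs.** Let $G$ range over an infinite family of graphs of maximum degree at most $\Delta=O(1)$ in which every set $S$ with $|S|=\lfloor n/2\rfloor$ has at least $\delta n$ boundary edges, where $n$ is the number of vertices and $\delta>0$ is fixed. These are bounded-degree expanders (Pinsker 1973, Margulis 1973).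

**Step 2: get matchings.** Take a maximal matching among the boundary edges of such an $S$. Every boundary edge meets a matching edge, and a matching edge meets at most $2(\Delta-1)+1=2\Delta-1$ boundary edges, itself included. So the matching has at least $\delta n/(2\Delta-1)$ edges.

**Step 3: apply Lemma 4.** Every chain contains a set of size $\lfloor n/2\rfloor$. So $\bigwedge_{uu'\in E(G)}(x_u\vee x_{u'})$ needs FBDDs with at least $e^{\gamma_\Delta\delta n/(2\Delta-1)}/(2(n+1))=2^{\Omega(n)}$ nodes, and likewise NFBDDs with $2^{\Omega(n)}$ edges.

**Step 4: make the formula $\alpha$-acyclic.** Add the clause $\bigvee_ux_u$. It is implied by any of the other clauses, so the function does not change. Now the hypergraph has an edge containing all vertices. The star centered at it is a join tree: the edges containing a given vertex include the center, so they form a subtree. Finally $N\le\Delta n+2n=O(n)$. $\blacksquare$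

## 14. Forest incidence graphs and one bit per heavy branching: proof of Theorem 3(b)

The incidence graph has the variables and the clauses as nodes, and $x$ is adjacent to $C$ iff $x\in\mathrm{var}(C)$. Delete the clauses that contain some $x$ and $\neg x$. If $\emptyset\in F$ the function is constant. So assume $\emptyset\notin F$, let $m=|F|$, and let the incidence graph be a forest.

**Step 1: fix the order.** There are no isolated clauses, so each tree can be rooted at a variable. Order the children of each node by non-decreasing subtree size. A childless clause has subtree size $1$ and a clause with children has subtree size at least $2$, so at each variable the childless clauses come first. Query the variables tree by tree, in preorder.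

**Step 2: say what to remember.** Before querying $y$, remember one bit for

- (i) every proper ancestor $z$ of $y$ whose child towards $y$ is not the last child of $z$, and
- (ii) the parent clause of $y$, if any.

The bit of a variable is its value. The bit of a clause says whether it is already satisfied.

**Step 3: count.** For $z$ as in (i), the subtree of the child towards $y$ has at most half the size of the subtree of $z$, because the last child has a disjoint subtree at least as large. So if (i) concerns $t$ ancestors, then $2^t\le n+m$. There are at most $2^{t+1}\le2(n+m)$ memory states per variable, so at most $2n(n+m)+2$ nodes. As $m\le\mathrm{size}(F)$, this is $O(N^2)$.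

**Step 4: show that the memory can be updated.** Let $y$ be answered by $b$. Update the bit of the parent clause $D_0$ of $y$, if any. The variables of $D_0$ are its parent and its children, so if $y$ is the last child of $D_0$, then $y$ is its last variable to be queried. In that case reject if $D_0$ is unsatisfied, and otherwise forget $D_0$. Reject also if a childless clause child of $y$ is falsified; its only variable is $y$.

*The variable $y$ has a clause child with children.* The next variable $y^+$ is the first child of the first such clause $D$. Among the variables of $D$ only $y$ has been queried, so the bit of $D$ is determined by $b$. Keep $b$ iff $D$ is not the last child of $y$. The clause $D_0$ is kept iff $y$ is not its last child, as (i) demands. For all higher ancestors the child towards $y^+$ is the child towards $y$, so their status is unchanged.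

*Otherwise* let $z$ be the deepest proper ancestor of $y$ that has a child after the one towards $y$. If there is none, the tree is finished. Go to the root of the next tree with empty memory, or accept after the last tree. If $z$ exists, its bit is remembered by (i). If $z$ is a clause, $y^+$ is its next child, and the bit of $z$ is the one required by (ii). If $z$ is a variable, its next child is a clause $D$. It has children, because the child of $z$ towards $y$ has subtree size at least $2$ and the sizes do not decrease. Among the variables of $D$ only $z$ has been queried, so the bit of $D$ is determined by the bit of $z$. The variable $y^+$ is the first child of $D$. Drop the bit of $z$ if $D$ is its last child. For the proper ancestors of $z$ nothing changes, and the bits of nodes between $z$ and $y$ are not needed.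

So in all cases the bits required before $y^+$ are available.

**Step 5: correctness.** A clause with children is checked when its last child is queried, and a childless clause when its only variable is queried. So every clause is checked exactly when its last variable is queried, and the OBDD computes $F$. $\blacksquare$
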